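# Completely mitotic degrees at every level of the high–low hierarchy

## 1. A mitotic set in every r.e. degree

All sets are sets of natural numbers. We identify a set with its characteristic function, and $X\restriction n$ is the restriction of $X$ to numbers below $n$. Turing functionals are written $\Gamma,\Delta,\Psi,\Phi,\Lambda$.

**Definition 1.1 (mitotic).** An r.e. set $A$ is *mitotic* if there are disjoint r.e. sets $A_1,A_2$ with $A_1\cup A_2=A$ and $A_1\equiv_TA_2\equiv_TA$.

Every recursive set is mitotic, by $A_1=A$ and $A_2=\emptyset$. For nonrecursive sets the halves must each carry all the information in $A$. If we only want one such set in a given degree, this is easy.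

**Proposition 1.2.** Every r.e. degree contains a mitotic set.

*Proof.* Let $B$ be an r.e. set of the given degree, and put $D=\{2x,2x+1:x\in B\}$, $D_1=\{2x:x\in B\}$, $D_2=\{2x+1:x\in B\}$. The sets $D_1,D_2$ are r.e. and disjoint with union $D$. Since $x\in B$ iff $2x\in D_1$ iff $2x+1\in D_2$ iff $2x\in D$, all four sets have the same degree. $\square$

One more feature of $D$ matters. To find out whether $2x\in D$ we may ask whether $2x+1\in D$, and conversely: membership of a number can be decided by asking $D$ only about other numbers.

**Definition 1.3 (autoreducible).** A set $W$ is *autoreducible* if there is a Turing functional $\Gamma$ with $W(x)=\Gamma^{W-\{x\}}(x)$ for all $x$.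

For $D$ the functional asks for the twin of $x$. For a recursive set it ignores the oracle. We shall use the following theorem of Ladner (*Mitotic recursively enumerable sets*, JSL 38 (1973)):

**(L)** An r.e. set is mitotic iff it is autoreducible.

What changes if we want *every* r.e. set of a degree to be mitotic? In Proposition 1.2 we chose the set; now we may not. The twin trick gives no help. By Ladner there is a non-mitotic r.e. set $B$ of degree $\mathbf 0'$. Form $D$ from this $B$. When $x$ enters $B$, two numbers $2x,2x+1$ enter $D$, and $D$ is mitotic. But $B$ is another r.e. set of the same degree, only the single number $x$ has entered $B$, and $B$ is not autoreducible. Two changes in one set of the degree need not produce two changes in another.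

## 2. Completely mitotic degrees and a theorem on double jumps

**Definition 2.1.** A nonzero r.e. degree $\mathbf a$ is *completely mitotic* if every r.e. set of degree $\mathbf a$ is mitotic. (The degree $\mathbf 0$ has the property trivially and is excluded.)

By the end of Section 1, $\mathbf 0'$ is not completely mitotic. For $n\ge1$ let $\mathbf H_n$ be the class of r.e. degrees $\mathbf a$ with $\mathbf a^{(n)}=\mathbf 0^{(n+1)}$, let $\mathbf L_n$ be the class of r.e. degrees with $\mathbf a^{(n)}=\mathbf 0^{(n)}$, and let $\mathbf{Int}$ be the class of r.e. degrees in no $\mathbf H_n$ and no $\mathbf L_n$. For example $\mathbf 0\in\mathbf L_1$ and $\mathbf 0'\in\mathbf H_1$. Applying the jump gives $\mathbf H_n\subseteq\mathbf H_{n+1}$ and $\mathbf L_n\subseteq\mathbf L_{n+1}$.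

Cohen and Ladner showed that there are completely mitotic degrees in $\mathbf H_1$, in $\mathbf L_1$ and in $\mathbf L_2-\mathbf L_1$. The paper *Completely Mitotic R.E. Degrees* says of the remaining levels: "We don't know if there are such degrees in $\mathbf{H}_{n+1} - \mathbf{H}_n$, $\mathbf{L}_{n+1} - \mathbf{L}_n$ and $\mathbf{Int}$." So the question is whether all these levels contain degrees all of whose r.e. sets split into two halves of full degree. The answer is yes in each case, and it follows from one theorem that prescribes the double jump.

**Theorem 2.2.** Let $C$ be a $\Sigma_3$ set with $C\ge_T0''$. There is an r.e. set $A$ such that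

(i) every r.e. $W\equiv_TA$ is mitotic;
(ii) $A''\equiv_TC$;
(iii) $A$ is not high, that is, $A'\not\ge_T0''$.

If $C>_T0''$, then $A$ is nonrecursive by (ii), so $\deg(A)$ is completely mitotic.

**Corollary 2.3.** There are completely mitotic r.e. degrees in $\mathbf H_{n+1}-\mathbf H_n$ for every $n\ge1$, in $\mathbf L_{n+1}-\mathbf L_n$ for every $n\ge2$, and in $\mathbf{Int}$.

*Proof from Theorem 2.2.* By Sacks, Lachlan and Martin (see Soare, *Recursively Enumerable Sets and Degrees*, Ch. VIII) the classes $\mathbf H_{n+1}-\mathbf H_n$, $\mathbf L_{n+1}-\mathbf L_n$ $(n\ge1)$ and $\mathbf{Int}$ are nonempty. Let $B$ be r.e. with degree in $\mathbf H_{n+1}-\mathbf H_n$ with $n\ge2$, in $\mathbf L_{n+1}-\mathbf L_n$ with $n\ge2$, or in $\mathbf{Int}$. Put $C=B''$. Then $C$ is $\Sigma_2^B\subseteq\Sigma_2^{0'}=\Sigma_3$, and $C\ge_T0''$. Moreover $\deg(B)\notin\mathbf L_2$: in the last two cases this is part of the choice, and in the first case $B''\equiv_T0''$ would give $B^{(n+1)}\equiv_T0^{(n+1)}<_T0^{(n+2)}$. So $C>_T0''$. The set $A$ of Theorem 2.2 has $A''\equiv_TB''$, hence $A^{(m)}\equiv_TB^{(m)}$ for all $m\ge2$. Membership in the three kinds of classes depends only on jumps of order at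 least $2$; for $\mathbf{Int}$ this holds because $\mathbf H_1\subseteq\mathbf H_2$ and $\mathbf L_1\subseteq\mathbf L_2$. So $\deg(A)$ is completely mitotic and in the class of $\deg(B)$.

There remains $\mathbf H_2-\mathbf H_1$. Take $C=0'''$. Then $A''\equiv_T0'''$, so $\deg(A)\in\mathbf H_2$, and $A'\not\ge_T0''$, so $\deg(A)\notin\mathbf H_1$. $\square$

Theorem 2.2 has a degenerate case. If $C\equiv_T0''$, then $A=\emptyset$ works: every $W\equiv_TA$ is recursive, $A''\equiv_T0''$, and $A'\equiv_T0'\not\ge_T0''$. All the work is in coding a larger $C$ while keeping (i).

Besides (L) we use a theorem of Martin (1966) and two textbook facts.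

**(M)** $X'\ge_T0''$ iff some $f\le_TX$ dominates all total recursive functions.

First, for a $\Sigma_3$ set $C$ there are uniformly r.e. sets $V(i,n)$ with
$$i\in C\iff\exists n\ \bigl(V(i,n)\text{ is infinite}\bigr).$$
Indeed, if $i\in C\iff\exists n\forall u\exists v\,R(i,n,u,v)$ with $R$ recursive, let $V(i,n)=\{u:\forall u'\le u\,\exists v\,R(i,n,u',v)\}$. We fix such sets and put $v_s(i,n)=|V_s(i,n)|$. Second, $A''\equiv_T\{k:\Phi_k^A\text{ is total}\}$, and from an index of any functional $\Lambda$ the set $A''$ decides whether $\Lambda^A$ is total.

## 3. Delayed pairs: two entries into $A$ that force two entries into $W$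

Let $A$ be enumerated in stages, $A_s$ being the set of numbers enumerated before stage $s$. Computations at stage $s$ have uses ($1+$ the largest query), arguments and values $\le s$, and a computation existing at $s$ exists with the same use at later stages as long as the oracle does not change below its use.

Fix an r.e. set $W$ and functionals $\Delta,\Psi$, with the hope that $\Delta^A=W$ and $\Psi^W=A$.

**Definition 3.1.** Let
$$\psi(z,s)=\max_{z'\le z}\max\{z'+1,\ \text{use of }\Psi^{W_s}(z')[s]\}.$$
A number $z$ is *correct at* $s$ if every $z'<z$ is correct at $s$, $\Psi^{W_s}(z)[s]\downarrow=A_s(z)$, and $\Delta^{A_s}(y)[s]\downarrow=W_s(y)$ for all $y<\psi(z,s)$. For correct $z$ let $\theta(z,s)$ be the maximal use of these computations $\Delta^{A_s}(y)[s]$, $y<\psi(z,s)$. Let $l(s)$ be the largest $l\le s$ such that all $z<l$ are correct at $s$.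

Both $\psi$ and $\theta$ are nondecreasing in $z$. For $z<l(s)$ we have $\psi(z,s)\le s$ and $\theta(z,s)\le s$. Since $y<\psi(y,s)$,
$$y<l(s)\ \Longrightarrow\ \Delta^{A_s}(y)[s]=W_s(y).\tag{3.1}$$

For example, let $W=A$ and let $\Delta,\Psi$ be the identity, with use $z+1$ at argument $z$. Then $\psi(z,s)=\theta(z,s)=z+1$ when $z<l(s)$. For $W=B$ and the set $D$ of Section 1 in the role of $A$, let $\Psi^B(2x)=\Psi^B(2x+1)=B(x)$ with use $x+1$, and $\Delta^D(y)=D(2y)$ with use $2y+1$. Then $\psi(2x,s)=2x+1$ and $\theta(2x,s)=4x+1$. For $x\ge1$ the twin $2x+1$ of $2x$ lies *below* $\theta(2x,s)$. The cure is to use, instead of the twin, a partner beyond $\theta$, to enumerate the partner first, and to wait for agreement in between.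

**Lemma 3.2 (two changes).** Let $t<t'<t''$ and $c<h<l(t)$ with $c,h\notin A_t$ and $\theta(c,t)\le h$. Suppose that $h\in A_{t'}$, $A_{t'}\restriction h=A_t\restriction h$ and $c\in A_{t''}$. Suppose also that $h<l(t')$, $\psi(c,t)\le l(t')$ and $c<l(t'')$. Then there are $y_1,y_2\in W_{t''}-W_t$ with $y_2<\psi(c,t)\le y_1<\psi(h,t)$.

*Proof.* At $t$ we have $\Psi^{W_t}(h)=A_t(h)=0$ with use $\le\psi(h,t)$, and at $t'$ we have $\Psi^{W_{t'}}(h)=A_{t'}(h)=1$. So some $y_1<\psi(h,t)$ is in $W_{t'}-W_t$. For $y<\psi(c,t)$ the use of $\Delta^{A_t}(y)$ is at most $\theta(c,t)\le h$, and $A$ has not changed below $h$. With (3.1) at $t'$,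
$$W_{t'}(y)=\Delta^{A_{t'}}(y)=\Delta^{A_t}(y)=W_t(y).$$
Hence $y_1\ge\psi(c,t)$. Finally $\Psi^{W_t}(c)=0$ with use $\le\psi(c,t)$, while $\Psi^{W_{t''}}(c)=A_{t''}(c)=1$. So some $y_2<\psi(c,t)$ is in $W_{t''}-W_t$. $\square$

In the identity example $y_1=h$ and $y_2=c$. Here is how an autoreduction can use the lemma. To compute $W(x)$ with oracle $W-\{x\}$, find a stage $t$ with $x<l(t)$. If $x\notin W_t$ but $x$ enters $W$ later, then $A$ must change below $\theta(x,t)$. If every such change is part of a delayed pair, two numbers enter $W$ below a bound known at stage $t$. One of them is not $x$, and the oracle sees it.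

So numbers should enter $A$ only after *helpers*, with waits in between. This meets a difficulty when we also want to preserve computations, as we must in order to control $A''$. Suppose we want to keep a computation $\Phi_k^A(q)$ with use $u$, and some strategy owns a number $c<u$ that it intends to enumerate. The sensible first move is to take $c$ away and give the strategy a larger number. The move stops working exactly when the helper $h$ of $c$ has been enumerated already and $c$ is still waiting. If $c$ is taken away now, then only the first half of the proof of Lemma 3.2 remains, and the single number $y_1$ may be the very $x$ we asked about. So a half-finished strategy must be allowed to finish, and it injures the computation. After the injury the use may be larger, other half-finished strategies may now own numbers below the new use, and nothing so far bounds the number of rounds. In Section 7 we trace every injuring number back to the earlier injury that brought it below the use. Along an infinite chain of such steps the strategies would have started at earlier and earlier stages.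

## 4. Requirements and their places on the tree

Let $\Phi_k$ list all Turing functionals and $(W_e,\Delta_e,\Psi_e)$ all triples of an r.e. set and two functionals. We write $\psi_e,\theta_e,l_e$ for the functions of Definition 3.1. The requirements are

* $R_e$: if $\Delta_e^A=W_e$ and $\Psi_e^{W_e}=A$, then $W_e$ is autoreducible;
* $M_k$: decide whether $\Phi_k^A$ is total; if it is, it fails to dominate some total recursive function;
* $P_i$: build a functional $\Lambda$ such that $\Lambda^A$ is total iff $i\notin C$.

The requirements $R_e$ give (i), the $P_i$ give $C\le_TA''$, and the $M_k$ give $A''\le_TC$ and, with (M), also (iii).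

Nodes are finite strings over $\{\infty,f\}$. We say that $\alpha$ is *left of* $\beta$, and $\beta$ *right of* $\alpha$, if $\gamma\infty\subseteq\alpha$ and $\gamma f\subseteq\beta$ for some $\gamma$. At an $R_e$-node outcome $\infty$ says that $l_e$ is unbounded. At an $M_k$-node it says that $\Phi_k^A$ is total. The strategy for $P_i$ is spread over nodes called slots, one for each $V(i,n)$. A slot owns an argument $a$ of $\Lambda$ and *kills* $\Lambda(a)$ each time $V(i,n)$ grows; its outcome $\infty$ says that it kills infinitely often.

**Definition 4.1 (assignment).** A node $\alpha$ with $|\alpha|=3e$ is an $R_e$-node. The *tasks* are ordered $P_0,M_0,P_1,M_1,\dots$. An *instance* of $M_k$ is a node assigned $M_k$; an instance of $P_i$ is a node assigned $(i,0)$. Nodes assigned some $(i,n)$ are *slots* of index $i$. An instance $\kappa$ of $P_i$ [of $M_k$] is *cancelled at* $\alpha\supsetneq\kappa$ if there is a slot $\gamma$ with $\kappa\subseteq\gamma$, $\gamma\infty\subseteq\alpha$ and index $<i$ [index $\le k$]. An instance $\kappa\subsetneq\alpha$ not cancelled at $\alpha$ is *active* at $\alpha$. $P_i$ is *finished* at $\alpha$ if its active instance has a child slot $\gamma$ with $\gamma\infty\subseteq\alpha$.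 Let $X(\alpha)$ be the first task without active instance at $\alpha$.

* $|\alpha|=3d+1$: if $X(\alpha)=M_k$, assign $M_k$; otherwise $\alpha$ is trivial.
* $|\alpha|=3d+2$, $d$ even: if $X(\alpha)=P_i$, assign $(i,0)$. This is a new instance $\lambda=\alpha$, which is its own first child. Otherwise $\alpha$ is trivial.
* $|\alpha|=3d+2$, $d$ odd: let $i=i(d)$, where each $i$ equals $i(d)$ for infinitely many odd $d$. If $P_i$ has an active unfinished instance $\lambda$ at $\alpha$, assign $(i,n)$, the next child of $\lambda$, with $n$ least such that $\lambda$ has no child $(i,n)$ that is a proper prefix of $\alpha$. Otherwise $\alpha$ is trivial.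

Let us run this by hand, with $i(1)=0$. The root is the $R_0$-node. At length $1$ the first task is $P_0$, so the node is trivial. Nodes of length $2$ get $(0,0)$. At length $3$ we have $R_1$-nodes, and at length $4$ all nodes get $M_0$. At length $5$, nodes below outcome $f$ of the slot $(0,0)$ get $(0,1)$; below outcome $\infty$ they are trivial, as $P_0$ is finished. Let $\gamma$ be a slot $(0,1)$ of length $5$. Below $\gamma\infty$ the instance of $M_0$ of length $4$ is cancelled, so $M_0$ is assigned anew at length $7$, and $(1,0)$ at length $8$. Below $\gamma f$ nodes of length $7$ are trivial and nodes of length $8$ get $(1,0)$.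

New instances are assigned only when no instance is active, and a cancelled instance stays cancelled. So a task has at most one active instance at each node. For a slot $\nu$ let $\lambda_\nu\subseteq\nu$ be the instance of which it is a child; if $\nu\ne\lambda_\nu$, then $\lambda_\nu$ is active at $\nu$. A functional $\Lambda_\lambda$ is attached to each $P$-instance $\lambda$.

For a slot $\nu$ let $\rho_0\subset\dots\subset\rho_{m-1}$, $m=m_\nu$, be the $R$-nodes $\rho$ with $\rho\infty\subseteq\nu$. For an $R$-node $\rho$ let $j(\rho)$ be the number of $R$-nodes $\rho'$ with $\rho'\infty\subseteq\rho$. So if $\rho\infty\subseteq\nu$, then $\rho=\rho_{j(\rho)}$ in the list of $\nu$.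

**Definition 4.2 (relevance).** For an $M_k$-node $\mu$ and a slot $\nu\supseteq\mu\infty$, a number $q$ is *relevant* for $(\mu,\nu)$ if $q<|\nu|$ and there is no slot $\gamma$ with $\mu\infty\subseteq\gamma$, $\gamma\infty\subseteq\nu$, index$(\gamma)\le k$ and $|\gamma|\le q$.

So $\nu$ has to respect only finitely many values that $\mu$ wants to preserve. The next fact is why cancellation is defined as it is: below $\mu\infty$, a slot of index larger than $k$ has its whole $P$-instance below $\mu\infty$.

**Lemma 4.3.** Let $\mu$ be an $M_k$-node and $\nu\supseteq\mu\infty$ a slot of index $i>k$. Then $\lambda_\nu\supseteq\mu\infty$.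

*Proof.* Both $\lambda_\nu$ and $\mu$ are prefixes of $\nu$, and they are different. If $\lambda_\nu\supsetneq\mu$, then $\lambda_\nu\supseteq\mu\infty$. Suppose $\lambda_\nu\subsetneq\mu$; then $\lambda_\nu\ne\nu$. As $X(\lambda_\nu)=P_i$ and $M_k$ precedes $P_i$, the task $M_k$ has an active instance $\kappa\subsetneq\lambda_\nu$ at $\lambda_\nu$. As $X(\mu)=M_k$, this $\kappa$ is cancelled at $\mu$ by some slot $\gamma\supseteq\kappa$ with $\gamma\infty\subseteq\mu$ and index $\le k<i$. As $\kappa$ is active at $\lambda_\nu$, $\gamma\infty\not\subseteq\lambda_\nu$. Both are prefixes of $\mu$, so $\gamma\supseteq\lambda_\nu$. But then $\gamma$ cancels $\lambda_\nu$ at $\mu$, so $\lambda_\nu$ is not active at $\nu$, a contradiction. $\square$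

## 5. Slots, kills and the stages of the construction

The number $s$ and all numbers used in any way at stage $s$ count as *mentioned* at stage $s$. *Fresh* means larger than all numbers mentioned so far, in particular larger than the current stage. All enumeration into $A$ during a stage is one block, the *batch*, done in some fixed order after all visits to nodes and before the initialization at the end of the stage.

**Slot data.** A slot $\nu$ may have an *incarnation*: an argument $a_\nu$ of $\Lambda_{\lambda_\nu}$, a *bottom* $b_\nu$ (a number, or *awaiting*), a counter $\mathrm{cnt}_\nu$, a bit $\mathrm{comp}_\nu$, *living elements*, and possibly a *pending process*. The bottom, if defined, is a living element of rank $m_\nu$. A living element $c$ of rank $r$ may have, for each $j<r$, one current *$j$-helper*: a living element of rank $j$, a number $>c$. An element stops living when it enters $A$ or dies. A discarded element dies. If an element dies, is discarded or enters, its current helpers die, recursively. Dead elements never enter $A$. All elements are chosen fresh.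

So each number is chosen at most once, every living element of $\nu$ is the bottom or a helper of a helper ... of the bottom, and every element of $\nu$ is $\ge$ the bottom for which it was introduced. A $j$-helper serves the node $\rho_j$ in the list of $\nu$.

**Processes.** $E(c,0)$: enumerate $c$. $E(c,r+1)$: if at the time of the call $c$ has a current $r$-helper $h$, run $E(h,r)$, then *wait at* $\rho_r$, then run $E(c,r)$; otherwise run $E(c,r)$. Everything between waits is done at once. A *kill* by $\nu$ is $E(b_\nu,m_\nu)$. The slot $\nu$ is *pending* from the start of the kill until $b_\nu$ has entered $A$ or the process is abandoned. On completion $b_\nu$ becomes awaiting and $\mathrm{comp}_\nu:=1$.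

For example, let $m_\nu=2$, let $b$ have a $1$-helper $h$ and a $0$-helper $g$, and let $h$ have a $0$-helper $g'$. Then $E(b,2)$ enumerates $g'$, waits at $\rho_0$, enumerates $h$, waits at $\rho_1$, enumerates the $0$-helper that $b$ has then ($g$ or a replacement of it), waits at $\rho_0$, and enumerates $b$. Every element of positive rank is preceded by a $0$-helper and a wait at $\rho_0$. A wait at $\rho_0$ will block the way to $\rho_1$, so between stages that pass through $\rho_1$ the node $\rho_1$ sees the blocks $\{g',h\}$ and $\{g,b\}$, with least elements $h$ and $b$: a delayed pair.

**(5.1)** *$E(c,r)$ enters at most $2^r$ elements, the last of which is $c$, and at least one before its first wait; its waits are at $\rho_i$ with $i<r$. So every start and every continuation of a process from a wait enters at least one element.* The first sentence follows by induction on $r$. For the second, a continuation from a wait at $\rho_r$ begins by running some $E(c,r)$.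

**(5.2)** *When a process waits at $\rho_r$, all unfinished calls have the form $E(d,q)$ with $q\ge r+1$, and all their elements $d$ have rank $\ge r+1$.* The innermost call is some $E(c,r+1)$, and the second argument increases by one from a call to the one that made it. In any call $E(d,q)$ the rank of $d$ is at least $q$: this holds for $E(b_\nu,m_\nu)$ and passes from $E(c,r+1)$ to $E(h,r)$ and $E(c,r)$.

**Flag rule.** When an element $z$ of $\nu'$ enters $A$, then for each slot $\nu$ with $\nu\infty\subseteq\nu'$ whose bottom is defined and $>z$: $b_\nu$ becomes awaiting and the living elements of $\nu$ die. (Such a $\nu$ is not pending, by Lemma 6.1(c). The proofs of parts (a) and (c) of that lemma, applied up to the first supposed exception, do not use this rule.)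

The axioms for $\Lambda_{\lambda_\nu}(a_\nu)$ will have use $b_\nu+1$. The entry of $z<b_\nu$ has invalidated them, so $\nu$ may choose a larger bottom.

**Initialization.** Initializing a slot: its incarnation dies, that is, its elements die and its process is abandoned. Initializing an $M$-node $\mu$: $r_\mu:=0$, and $f_\mu,w_\mu$ are erased.

**Stage $s$.** Start at the root. If a node $\alpha$ with $|\alpha|=s$ is reached, end the stage. A node $\alpha$ with $|\alpha|<s$ that is reached acts as described below. Let $\sigma_s$ be the last node reached, unless otherwise said. Trivial nodes pass to $\alpha f$.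

**Action of an $R_e$-node $\rho$, $j=j(\rho)$.** Let $m_\rho$ be the largest number mentioned by the end of the last $\rho\infty$-stage (initially $0$); in particular $m_\rho$ is at least that stage. If $l_e(s)\le m_\rho$, pass to $\rho f$. Otherwise $s$ is a *$\rho\infty$-stage*.

 (1) If processes of slots $\supseteq\rho\infty$ wait at $\rho$, continue all of them, each to its next wait or completion, and end the stage with $\sigma_s=\rho\infty$.
 (2) Otherwise $s$ is *clear* for $\rho$. Each living element $c\le m_\rho$ of rank $>j$ of a slot $\supseteq\rho\infty$ which has no current $j$-helper, or whose current $j$-helper $h$ satisfies $\theta_e(c,s)>h$, gets a new fresh $j$-helper, the old one being discarded. Pass to $\rho\infty$.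

In (2), $c\le m_\rho<l_e(s)$, so $\theta_e(c,s)$ is defined. Discarding does no harm to processes. At a clear stage a pending process of a slot $\supseteq\rho\infty$ waits at some $\rho_r$ with $r>j$: a wait at $\rho_i$, $i<j$, would have ended the stage at $\rho_i$, and $r=j$ is excluded by (1). By (5.2) the elements of its unfinished calls have rank $>j$, whereas a discarded $j$-helper and its descendants have rank $\le j$. With the remark after the flag rule this gives:

**(5.3)** *A process ends only by completion or by initialization of its slot.*

**Action of an $M_k$-node $\mu$.** Let $l=l_\mu(s)\le s$ be largest such that for all $y<l$: $\Phi_k^{A_s}(y)[s]\downarrow$ with use $\le b_\gamma$ for every slot $\gamma$ with $\gamma\infty\subseteq\mu$. Let $r=r_\mu$. If $l\le r$, pass to $\mu f$. Otherwise $s$ is a *$\mu\infty$-stage*: put $f_\mu(y)=\Phi_k^{A_s}(y)[s]+1$ for $r\le y<l$. For each $q<r$ (we say that $q$ is an *item* at $s$): if $w_\mu(q)$ is undefined, or some number below the use that $\Phi_k(w_\mu(q))$ had when $w_\mu(q)$ was chosen has entered $A$ since, put $w_\mu(q):=r$. Let $u_q(s)$ be the maximum of the uses of $\Phi_k^{A_s}(q)[s]$ and $\Phi_k^{A_s}(w_\mu(q))[s]$. Then *protect*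 each $q<r$: initialize every slot $\nu\supseteq\mu\infty$ for which $q$ is relevant, which has an incarnation, is not pending, and has a defined bottom $<u_q(s)$. Set $r_\mu:=l$ and pass to $\mu\infty$.

So $f_\mu$ is a recursive function that exceeds $\Phi_k^A$ at $w_\mu(q)>q$ if the computation survives. The numbers $q$ and $w_\mu(q)$ are $\le r<l$, so both computations exist and have use at most each $b_\gamma$, $\gamma\infty\subseteq\mu$. These $b_\gamma$ are defined: at this stage $\gamma$ was passed via S2 below, so it had an incarnation; its instance $\lambda_\gamma\subseteq\gamma$ was visited, so S0 below gave it a bottom if it was awaiting. Between the visit of $\lambda_\gamma$ and that of $\mu$ nothing else affected $\gamma$: an initialization of $\gamma$ by an $M$-node before $\gamma$ would have led to S1 at $\gamma$, and $M$-nodes after $\gamma$ initialize only slots extending them.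

**Action of a slot $\nu=(i,n)$.**

 S0. If $\nu=\lambda$ is an instance of $P_i$, first do *closure*: for every child slot of $\lambda$ (including $\lambda$) with an awaiting incarnation choose a fresh bottom. Then for each $a<s$ with $\Lambda_\lambda^{A_s}(a)\uparrow$ add the axiom $\Lambda_\lambda^{A_s}(a)=0$, with use $b+1$ if $a$ is the argument of a (living or dead) incarnation of a child of $\lambda$ with present or last bottom $b$, and with use $0$ if $a$ has not been such an argument.
 S1. If there is no incarnation: create one with fresh $a_\nu$, fresh $b_\nu$, $\mathrm{cnt}_\nu=0$, $\mathrm{comp}_\nu=0$; end the stage.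
 S2. If $\mathrm{comp}_\nu=1$: set $\mathrm{comp}_\nu:=0$ and pass to $\nu\infty$.
 S3. Otherwise, if $v_s(i,n)>\mathrm{cnt}_\nu$: $\mathrm{cnt}_\nu:=\mathrm{cnt}_\nu+1$; start a kill and run it, in the batch, to its first wait or completion; end the stage.
 S4. Otherwise pass to $\nu f$.

Arguments are fresh, and axioms at stage $s$ concern only $a<s$, so a number with an axiom of use $0$ never becomes an argument later. At S3 the bottom is defined, since $\lambda_\nu$ was visited at this stage, and $\nu$ is not pending by Lemma 6.1(a).

**End of stage.** Initialize all slots and $M$-nodes right of $\sigma_s$; if the stage ended by S1 or S3 at $\nu$, also all those $\supseteq\nu f$.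

A stage has a nonempty batch only if it ends by S3 at some $\nu$, the batch then being by $\nu$ only, or by case (1) at some $\rho$, the batch then being by slots $\supseteq\rho\infty$ only. The construction is recursive.

## 6. What an entry does to the other slots

Call $\nu'$ *inferior* to a slot $\nu$ if $\nu$ is left of $\nu'$ or $\nu f\subseteq\nu'$. For two different slots exactly one of the following holds: one of them is inferior to the other, or $\nu\infty\subseteq\nu'$, or $\nu'\infty\subseteq\nu$.

**Lemma 6.1.**
(a) If $\nu$ is pending at the beginning of stage $s$, $\nu$ is not visited at $s$.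
(b) If an element of $\nu_p$ enters $A$ at stage $\tau$, then at the end of $\tau$ no slot inferior to $\nu_p$ has an incarnation.
(c) If an element of $\nu'$ enters at stage $\tau$ and $\nu\infty\subseteq\nu'$, then $\nu$ is not pending at $\tau$.
(d) Let $\nu'$ be inferior to $\nu$, let an element $z$ of $\nu'$ enter $A$ at stage $t$, and let $\nu$ have a defined bottom $b$ immediately before $z$ enters. Then $b<z$.

*Proof of (a).* The process waits at some $\rho$ with $\rho\infty\subseteq\nu$. Visiting $\nu$ requires passing through $\rho\infty$, but at a $\rho\infty$-stage case (1) ends the stage at $\rho$.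

*Proof of (b).* If the element enters at the start of a kill, stage $\tau$ ended at $\nu_p$ by S3 and all inferior slots are initialized at its end. Otherwise the process started at some $st<\tau$, and at the end of $st$ inferior slots were initialized. Suppose an inferior $\nu_r$ has an incarnation at the end of $\tau$, created by S1 at $v_0$. Then $st<v_0<\tau$, since stage $\tau$ ended at an $R$-node by case (1). At the beginning of $v_0$ the process waits at some $\rho'$ with $\rho'\infty\subseteq\nu_p$. If $\rho'\infty\subseteq\nu_r$, stage $v_0$ would have ended at $\rho'$. So $\rho'\infty\not\subseteq\nu_r$, and in particular $\nu_pf\not\subseteq\nu_r$. So there is $\beta$ with $\beta\infty\subseteq\nu_p$ and $\beta f\subseteq\nu_r$. As $\rho'\infty\subseteq\beta$ would give $\rho'\infty\subseteq\nu_r$, we have $\rho'\supseteq\beta$, hence $\rho'\infty\supseteq\beta\infty$ because $\rho'\infty$ and $\beta\infty$ are both prefixes of $\nu_p$. Stage $v_0$ has an empty batch, so the process is continued from $\rho'$ at some $\tau'\in(v_0,\tau]$, and then $\sigma_{\tau'}=\rho'\infty$ is left of $\nu_r$. So $\nu_r$ is initialized at the end of $\tau'$ and the incarnation created at $v_0$ is gone,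 a contradiction.

*Proof of (c).* Suppose $\nu$ is pending at the beginning of $\tau$, its kill having started at $st<\tau$. By (a), $\nu$, and hence $\nu'$, is not visited at stages in $(st,\tau]$, and stage $st$ ended at $\nu$. So the process of $\nu'$ that enters an element at $\tau$ started before $st$. At the beginning of $st$ it waited at some $\rho'$ with $\rho'\infty\subseteq\nu'$. If $\rho'\infty\subseteq\nu$, stage $st$ would have ended at $\rho'$. So $\nu\infty\subseteq\rho'$. To continue the process, $\rho'$ and hence $\nu$ has to be visited at a stage in $(st,\tau]$, which is impossible. If $\nu$ is not pending at the beginning of $\tau$, it does not become pending at $\tau$: stage $\tau$ would have to end at $\nu$ by S3, with a batch by $\nu$ only.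

*Proof of (d).* Let $b$ be defined at stage $d\le t$. First let this be by S1. Then stage $d$ ended at $\nu$ with empty batch, so $d<t$, and $\nu'$ was initialized at the end of $d$. So $z$ was chosen after $b$, and $z>b$.

Now let $b$ be defined by closure. Then $\nu$ last became awaiting before that at some $\tau_0<d$, because an element of $\nu$ or of some $\nu''\supseteq\nu\infty$ entered. The slot $\nu'$ is inferior to $\nu$ and to every such $\nu''$. By (b), $\nu'$ had no incarnation at the end of $\tau_0$. Hence the incarnation of $\nu'$ with element $z$ was created by S1 at some $v>\tau_0$.

If $\lambda_\nu\subseteq\nu'$, then $\lambda_\nu\subsetneq\nu'$, because an inferior slot is not a prefix of $\nu$. So $\lambda_\nu$ was visited at $v$ before $\nu'$, and closure for $\nu$ took place at the latest then. Thus $d\le v$, $b$ was chosen before $z$, and $z>b$.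

If $\lambda_\nu\not\subseteq\nu'$, then $\nu f\not\subseteq\nu'$, so $\beta\infty\subseteq\nu$ and $\beta f\subseteq\nu'$ for some $\beta$. As $\lambda_\nu\not\subseteq\beta$, we have $\beta\infty\subseteq\lambda_\nu$. At $d$ the node $\lambda_\nu$ is visited, so $\sigma_d\supseteq\beta\infty$ is left of $\nu'$, and $\nu'$ is initialized at the end of $d$. An element of $\nu'$ can enter at $d$ only if $\sigma_d=\nu'$ (start) or $\sigma_d=\rho\infty\subseteq\nu'$ (continuation), which is not the case. So $t>d$, the incarnation of $\nu'$ at $t$ was created after $d$, and $z>b$. $\square$

## 7. Protected computations are injured finitely often; the true path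

**Definition 7.1.** Call $\tau$ *good* if $\tau$ is reached infinitely often, $\sigma_s$ is left of $\tau$ for only finitely many $s$, and every slot $\nu\subsetneq\tau$ has only finitely many incarnations.

Prefixes of good strings are good. There is at most one good string of each length: if $\alpha$ is left of $\beta$ and $\alpha$ is reached infinitely often, then $\sigma_s$ is left of $\beta$ infinitely often.

**(7.1)** Let $\tau$ be good.

* *If $\nu$ is a slot with $\nu f\subseteq\tau$, then S1 and S3 occur only finitely often at $\nu$, and only finitely many elements of $\nu$ enter $A$.* S1 creates an incarnation, so it occurs finitely often. S2 occurs finitely often, since otherwise $\sigma_s\supseteq\nu\infty$ for infinitely many $s$. Now $\nu$ is visited infinitely often. After a start in the final incarnation the next visit comes after completion, by Lemma 6.1(a), and uses S2. So there are finitely many starts.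
* *Only finitely many elements of slots left of $\tau$ enter.* Such slots are visited at finitely many stages altogether, so they start finitely many processes.
* *$M$-nodes $\mu\subsetneq\tau$ are initialized finitely often.* This happens only if $\sigma_s$ is left of $\mu$, hence of $\tau$, or by S1 or S3 at some $\nu$ with $\nu f\subseteq\tau$.

For an $M_k$-node $\mu$, a number $q$, and $\tau\supseteq\mu\infty$ with $|\tau|>q$, let $H(\mu,q,\tau)$ say: every slot $\gamma$ with $\mu\infty\subseteq\gamma$, $\gamma\infty\subseteq\tau$, $|\gamma|\le q$ has index $>k$. For consecutive $\mu\infty$-stages $s<s'$ with $q$ an item at $s$, an *injury* to $q$ in $[s,s')$ is the entering of an element $z<u_q(s)$ at a stage in $[s,s')$. Without injury and without initialization of $\mu$, $u_q(s')=u_q(s)$ and $w_\mu(q)$ is unchanged.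

**Lemma 7.2 (protection).** Let $\tau$ be good, $\mu\infty\subseteq\tau$, $|\tau|=\max(q+1,|\mu|+1)$, and $H(\mu,q,\tau)$. Then $q$ is injured in only finitely many intervals. Hence, after the last initialization of $\mu$, $u_q(s)$ and $w_\mu(q)$ are eventually constant, $\Phi_k^A(q)\downarrow$, and $\Phi_k^A(w_\mu(q))\downarrow=f_\mu(w_\mu(q))-1$ for the final $w_\mu(q)$, with $w_\mu(q)>q$.

*Proof.* The second sentence follows from the first. There are infinitely many $\mu\infty$-stages, so $r_\mu\to\infty$ and $q$ becomes an item. When $w_\mu(q)$ is chosen, it is the number $r>q$ that receives its $f_\mu$-value at that very stage.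

**Step 1: sort the slots below $\mu\infty$ by their position to $\tau$.** Using (7.1), let $s_0$ be such that after $s_0$: $\sigma_s$ is never left of $\tau$; no elements of slots left of $\tau$ or of slots $\gamma$ with $\gamma f\subseteq\tau$ enter; $\mu$ is not initialized. Let $s^0<s^1<\dots$ be the $\mu\infty$-stages after $s_0$ at which $q$ is an item; from $s^0$ on these are all $\mu\infty$-stages. Let $u^n=u_q(s^n)\le s^n$. Stages reaching $\tau$ are among the $s^n$ from some point on. Every slot $\nu\supseteq\mu\infty$ is of one of these kinds:

* left of $\tau$, or $\nu f\subseteq\tau$: no elements enter after $s_0$;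
* *right*: right of $\tau$, hence initialized at the end of each stage reaching $\tau$;
* *of kind $Z$*: $\nu\infty\subseteq\tau$. Then $|\mu|+2\le|\nu|+1\le|\tau|$, so $|\tau|=q+1$ and $|\nu|\le q$. By $H$ the index is $>k$, so $\lambda_\nu\supseteq\mu\infty$ by Lemma 4.3;
* *deep*: $\nu\supseteq\tau$. Then $q$ is relevant for $(\mu,\nu)$: we have $|\nu|>q$, and a slot $\gamma$ with $\mu\infty\subseteq\gamma$, $\gamma\infty\subseteq\nu$ and $|\gamma|\le q<|\tau|$ has $\gamma\infty\subseteq\tau$, so it has index $>k$ by $H$.

**Step 2: record which bottoms are dangerous.** Let $D_n$ be the set of pairs $p=(\nu,b)$, $\nu\supseteq\mu\infty$, such that right after $\mu$'s action at stage $s^n$ the slot $\nu$ has an incarnation with defined bottom $b<u^n$. (The number $b$ determines the incarnation.) $D_n$ is finite. Protection initializes deep slots with bottom below $u^n$ unless they are pending, and nothing becomes pending before the batch. So: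

**(7.2)** *If $(\nu,b)\in D_n$ and $\nu$ is deep, then $\nu$ is pending at the beginning of $s^n$.*

Note also that any bottom chosen at or after stage $s^n$ is $>s^n\ge u^n$.

**Step 3: show that only dangerous bottoms injure.**

**(7.3)** *Every injurer in $[s^n,s^{n+1})$ is a slot $\nu_p\supseteq\mu\infty$ that is right, deep or of kind $Z$, and its pair is in $D_n$.*

Slots left of $\tau$ (in particular those left of $\mu$) and slots $\gamma$ with $\gamma f\subseteq\tau$ (in particular those with $\gamma f\subseteq\mu$) are excluded by $s_0$. If $\gamma\infty\subseteq\mu$, then $u^n\le b_\gamma$ at $s^n$ by the definition of $l_\mu$, and all later bottoms of $\gamma$ are larger, so elements of $\gamma$ entering at or after $s^n$ are $\ge u^n$. Slots right of $\mu\infty$ are initialized at the end of $s^n$. They have no elements in the batch of $s^n$, because $\sigma_{s^n}\supseteq\mu\infty$, and later their elements are $>s^n\ge u^n$. So the injurer is $\supseteq\mu\infty$. Elements are $\ge$ their bottoms, so the injurer's bottom is $<u^n$. Hence it was defined before stage $s^n$, survived until the injury, and its pair is in $D_n$.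

**Step 4: find out how a bottom becomes dangerous.**

**(7.4)** *If there is no injury in $[s^n,s^{n+1})$, then $D_{n+1}\subseteq D_n$. If the first injury is by $\nu_p$, then every $(\nu,b)\in D_{n+1}-D_n$ satisfies (B) $\nu\supseteq\nu_p\infty$ and $b$ was already defined when the injury occurred, or (C) $\lambda_\nu\subsetneq\mu$ and $b$ was defined by closure at a stage $d$ with $s^n<d<s^{n+1}$.*

Without injury $u^{n+1}=u^n$. A bottom $b<u^n$ was defined before stage $s^n$, so its pair is in $D_n$ if it is in $D_{n+1}$.

Now let $z<u^n$ be the first injuring element, at stage $t\in[s^n,s^{n+1})$, and let $b$ be defined at stage $d$. Bottoms chosen at $s^{n+1}$ are $>u^{n+1}$, so $d<s^{n+1}$. Suppose $d>s^n$. Slots $\supseteq\mu\infty$ are not visited strictly between $s^n$ and $s^{n+1}$. So $b$ was defined by closure at a visited $\lambda_\nu\not\supseteq\mu\infty$. As $\lambda_\nu\subseteq\nu$ and $\lambda_\nu\ne\mu$, this means $\lambda_\nu\subsetneq\mu$, which is (C).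

Let $d\le s^n$. Then $b\ge u^n>z$: if $b$ was defined when $\mu$ acted at $s^n$, because $(\nu,b)\notin D_n$; otherwise because $b>s^n$. Also $b$ is the bottom of $\nu$ when $z$ enters, and it remains so until $s^{n+1}$. We exclude the positions of $\nu$ other than (B). We cannot have $\nu=\nu_p$, since elements of $\nu_p$ are $\ge$ its bottom. $\nu$ is not inferior to $\nu_p$, by Lemma 6.1(b). If $\nu\infty\subseteq\nu_p$, the flag rule makes $\nu$ awaiting at $t$, a contradiction. If $\nu_p$ is inferior to $\nu$, Lemma 6.1(d) gives $b<z$, a contradiction. So $\nu\supseteq\nu_p\infty$.

**(7.5)** *In case (C), $\nu$ is neither deep nor of kind $Z$.*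

A slot of kind $Z$ has $\lambda_\nu\supseteq\mu\infty$. A deep $\nu$ with closure at a stage in $(s^n,s^{n+1})$ was awaiting then, so not pending, and starts need visits. So it is not pending at the beginning of $s^{n+1}$, against (7.2) for $D_{n+1}$.

**Step 5: arrange the injurers in a forest.** Suppose infinitely many intervals contain injuries. A pair injures only finitely often, as its process enters at most $2^{m_\nu}$ elements. So infinitely many pairs injure. For an injuring pair $p$ let $n(p)$ be the index of the first interval in which it injures; $p\in D_{n(p)}$ by (7.3). Let $n'\le n(p)$ be maximal with $p\in D_{n'}$ and ($n'=0$ or $p\notin D_{n'-1}$). If $n'=0$, $p$ is a *root*. Otherwise, by (7.4), there is an injury in interval $n'-1$, and the pair of its first injurer is the *parent* of $p$. The parent's $n(\cdot)$ is $\le n'-1<n(p)$, so every pair descends from a root. There are finitely many roots, since $D_0$ is finite. Each pair has finitely many children, since it injures in finitely many intervals and each $D_n$ is finite. By König's lemma there is an infinite sequence $p_0,p_1,\dots$, $p_j=(\nu_j,b_j)$, with $p_j$ the parent of $p_{j+1}$. Let $N_j$ be the interval with $p_{j+1}\in D_{N_j+1}-D_{N_j}$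 (so $N_j+1$ is the $n'$ of $p_{j+1}$) in which $p_j$ is the first injurer. Then
$$N_j+1\le n(p_{j+1})\le N_{j+1},$$
and $b_{j+1}$ is the bottom of $\nu_{j+1}$ from $\mu$'s action at $s^{N_j+1}$ until it injures in interval $N_{j+1}$.

**Step 6: exclude right slots, so that every step is of type (B).** If $\nu_j$ is right, so is $\nu_{j+1}$: in case (B) because $\nu_{j+1}\supseteq\nu_j$, in case (C) by (7.5) and (7.3). So suppose $\nu_j$ and all later ones are right. Choose a stage $v=s^m$, $m\ge N_j+1$, reaching $\tau$, and $i\ge j$ with $N_i+1\le m\le N_{i+1}$. The pair $p_{i+1}$ exists after $\mu$'s action at $s^m$ and injures at that stage or later. As $v$ reaches $\tau$, $\nu_{i+1}$ is initialized at the end of $v$, so it injures at stage $v$. This is by a start, which needs $\sigma_v=\nu_{i+1}$, or by continuation at an $R$-node $\rho$ where the stage ends; then $\rho\supseteq\tau$ and $\nu_{i+1}\supseteq\rho\infty\supseteq\tau$. Both are impossible for a slot right of $\tau$. So all $\nu_j$ are deep or of kind $Z$, and by (7.5) every step is of type (B): $\nu_{j+1}\supseteq\nu_j\infty$.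

**Step 7: descend in the starting stages.** Lengths increase along the sequence, and slots of kind $Z$ have length $\le q$. So $\nu_j$ is deep for all $j\ge J$, say. Let $j\ge J$. Since $p_j\in D_{N_j}$, by (7.2) $\nu_j$ is pending at the beginning of $s^{N_j}$, with a process on bottom $b_j$ started at some $st_j<s^{N_j}$. By (7.2) again $\nu_{j+1}$ is pending at the beginning of $s^{N_j+1}$, with its unique process on bottom $b_{j+1}$ started at $st_{j+1}<s^{N_j+1}$. Starts require visits, and $\nu_{j+1}\supseteq\mu\infty$ is visited only at $\mu\infty$-stages, so $st_{j+1}\le s^{N_j}$. At $st_{j+1}$ the slot $\nu_j$ is visited and the stage goes on to $\nu_j\infty$. By Lemma 6.1(a), $st_{j+1}\notin(st_j,s^{N_j}]$, and $st_{j+1}\ne st_j$ because stage $st_j$ ended at $\nu_j$. Hence $st_{j+1}<st_j$ for all $j\ge J$, which is impossible. $\square$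

**Lemma 7.3 (true path).** For every $n$ there is a good string of length $n$; these form an infinite path $TP$. A node $\alpha\subset TP$ has $\alpha\infty\subset TP$ iff $\alpha$ is an $M$-node or $R$-node with infinitely many $\alpha\infty$-stages, or $\alpha$ is a slot where S2 occurs infinitely often. If $\alpha$ is an $R$-node and $\alpha\infty\subset TP$, there are infinitely many clear stages for $\alpha$.

*Proof.* The root is good. Let $\alpha$ be good; we find a good successor.

*Trivial nodes and $M$-nodes.* They never end a stage and are not slots, so the leftmost outcome passed infinitely often gives a good string.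

*$R$-nodes $\rho$.* If there are finitely many $\rho\infty$-stages, $\rho f$ is good. Otherwise we need infinitely many clear stages, since only these go on to $\rho\infty$. Suppose there are only finitely many. After the last one, slots $\supseteq\rho\infty$ are never visited, so no new processes start there. There are finitely many processes, each entering finitely many elements, but each non-clear $\rho\infty$-stage enters at least one of their elements by (5.1). This is a contradiction. So $\rho\infty$ is good.

*Slots $\nu$.* First, $\nu$ has finitely many incarnations. It is initialized when $\sigma_s$ is left of $\nu$ (finitely often), when a stage ends by S1 or S3 at a slot $\gamma$ with $\gamma f\subseteq\nu$ (finitely often, by (7.1)), or by protection of an item $q$ relevant for $(\mu,\nu)$, $\mu\infty\subseteq\nu$. Fix such $\mu,q$; there are finitely many, as $q<|\nu|$. Let $\tau=\nu\restriction\max(q+1,|\mu|+1)$, a good string. $H(\mu,q,\tau)$ holds because $q$ is relevant. By Lemma 7.2, $u_q(s)$ is eventually constant. Bottoms of $\nu$ chosen late enough exceed it, so $\nu$ is initialized finitely often for the sake of $q$. Hence $\nu$, being visited infinitely often, has a final incarnation,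 after whose creation visits use S2, S3 or S4. If S2 occurs infinitely often, $\nu\infty$ is good. If not: each start in the final incarnation is followed, before the next visit, by completion, and then by S2. So there are finitely many starts, S4 occurs infinitely often, and $\nu f$ is good. $\square$

**(7.6)** *If $\gamma$ is a slot with $\gamma\infty\subset TP$, then the values $b_\gamma$ at the visits of $\gamma$ tend to infinity.* S2 occurs infinitely often in the final incarnation, with a completion between any two occurrences. After each completion the bottom is newly chosen, and all bottoms are chosen fresh.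

## 8. Final instances of the tasks

**Lemma 8.1.** Every task has an instance on $TP$ which is never cancelled along $TP$ (its *final* instance). If the final instance of $P_i$ is never finished along $TP$, all its children $(i,n)$, $n\in\omega$, lie on $TP$.

*Proof.* We use induction along the order of tasks. Let all tasks before $X$ have final instances. Choose $n_X$ such that for $n\ge n_X$ these are active at $TP\restriction n$, and such that, for each earlier $P_{i'}$ whose final instance is finished along $TP$, via $\gamma\infty$ say, $\gamma\infty\subseteq TP\restriction n_X$. (There is at most one such $\gamma$, since a finished instance gets no further children.)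

Consider a slot $\gamma$ with $\gamma\infty\subset TP$, $|\gamma|\ge n_X$, whose index is that of an earlier $P_{i'}$. It is not a new instance of $P_{i'}$, since the final instance is active at $\gamma$. So it is a child of that active, unfinished instance and finishes it beyond $n_X$, which is impossible. So there is no such $\gamma$. Cancelling an instance of $X$ needs the index of an earlier $P_{i'}$: index $<i$ for $X=P_i$, and index $\le k$ for $X=M_k$. An instance active at $TP\restriction n$ can be cancelled later along $TP$ only by a slot of length $\ge n$. So no instance of $X$ that is active at some $TP\restriction n$, $n\ge n_X$, or is assigned at a node of length $\ge n_X$ on $TP$, is ever cancelled along $TP$. If none is active at $TP\restriction n_X$, then $X$ is the first task without active instance from there on, and gets an instance at the next suitable position.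

The last statement holds because $i(d)=i$ for infinitely many odd $d$, and at each such position beyond the final instance the next child is assigned. $\square$

**(8.1)** The proof shows: with $n_X$ as above, the first instance of $X$ active at some $TP\restriction n$, $n\ge n_X$, is the final one.

## 9. Autoreducing every $W_e$ of the degree of $A$

**Lemma 9.1.** If $\Delta_e^A=W_e$ and $\Psi_e^{W_e}=A$, then $W=W_e$ is autoreducible.

*Proof.* **Step 1: fix the node and a late stage.** Let $\rho$ be the $R_e$-node on $TP$ and $j=j(\rho)$; write $\psi,\theta,l$ for $\psi_e,\theta_e,l_e$. By hypothesis $l(s)\to\infty$. As $m_\rho$ changes only at $\rho\infty$-stages, there are infinitely many of them, so $\rho\infty\subset TP$. By (7.1) let $s_0$ be such that after $s_0$: $\sigma_s$ is never left of $\rho$; no elements of slots left of $\rho$ or of slots $\gamma$ with $\gamma f\subseteq\rho$ enter; and no S1 or S3 occurs at slots $\gamma$ with $\gamma f\subseteq\rho$.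

**Step 2: state the procedure.** On input $x$ with oracle $W-\{x\}$, search for a stage $t>s_0$, clear for $\rho$, such that, after $\rho$'s action at $t$:

(D1) $x<l(t)$; let $u=\max(1,\theta(x,t))$. Every living element $c<u$ of rank $>j$ of a slot $\supseteq\rho\infty$ satisfies $c<l(t)$ and has a current $j$-helper $h(c)$ with $\theta(c,t)\le h(c)$.
(D2) $U:=\max(\{u\}\cup\{h(c)+1:c\text{ as in (D1)}\})$ satisfies $U\le l(t)$, and $b_\gamma\ge U$ for all slots $\gamma$ with $\gamma\infty\subseteq\rho$.
(D3) $W_t-\{x\}$ and $W-\{x\}$ agree below $G:=\max(\psi(U-1,t),\psi(x,t))$.

Output $W_t(x)$. The procedure does not query $x$. The $b_\gamma$ in (D2) are defined, for the same reason as at an $M$-node.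

**Step 3: show that the search succeeds.** As the reductions are correct, $\theta(x,\cdot)$ is eventually constant; let $u$ be final. Each number is chosen at most once as an element, so the set of living elements $<u$ of rank $>j$ of slots $\supseteq\rho\infty$ is eventually a fixed finite set $K$, whose members live forever. Let $c\in K$ and let $\theta(c,\cdot)$ be final. At a late clear stage we have $c\le m_\rho$, so $c$ has, or gets, a $j$-helper $h(c)\ge\theta(c,\cdot)$. It is permanent: it is not discarded; it does not die otherwise, as then $c$ would die or enter; and it does not enter $A$. For the last point, $h(c)$, having rank $j$, could enter only inside a call $E(c,j+1)$. Then the process would wait at $\rho$ and afterwards run $E(c,j)$, with waits at $\rho_i$, $i<j$. As $\rho\infty\subset TP$ and $\rho_i\infty\subset TP$, the process would be continued each time until $c$ enters, or its incarnation and with it $c$ would die. Both are impossible for $c\in K$.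

So $U$ and $G$ are eventually fixed, $l(t)\to\infty$, and by (7.6) $b_\gamma\to\infty$ at visits of $\rho$ for $\gamma\infty\subseteq\rho$. As there are infinitely many clear stages (Lemma 7.3), late ones satisfy (D1)–(D3).

**Step 4: reduce correctness to a claim about $A\restriction U$.** If $x\in W_t$, the output is right. Let $x\notin W_t$. We claim that

**(9.1)** *no number $<U$ enters $A$ at a stage $\ge t$.*

Then $W(x)=\Delta_e^A(x)=\Delta_e^{A_t}(x)=W_t(x)=0$, since $x<\psi(x,t)$ and the use is $\le\theta(x,t)\le u\le U$. So the output is right.

**Step 5: freeze the data up to the first change.** Let $t=t_0<t_1<\dots$ be the $\rho\infty$-stages from $t$ on. *Interval $k$* consists of the batches at stages in $[t_k,t_{k+1})$. Suppose (9.1) fails, and interval $k$ is the first in which $A\restriction U$ changes. Let $z^*<U$ be the least number entering $A$ in interval $k$. Note that $U\le l(t)\le t$, and $G\le t$ since $U-1,x<l(t)$. For $i\ge1$ we have $l(t_i)>m_\rho\ge t\ge G,U$, with the value of $m_\rho$ at $t_i$. So at each $t_i$, $i\ge0$, all $z<U$ are correct, and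
$$\Delta_e^{A_{t_i}}(y)=W_{t_i}(y)\quad\text{for all }y<G.\tag{9.2}$$
For $i=0$ this is the correctness of $U-1$ and $x$; for $i\ge1$ it is (3.1).

For $i\le k$ we have $A_{t_i}\restriction U=A_t\restriction U$. So $W_{t_i}(x)=\Delta_e^{A_{t_i}}(x)=\Delta_e^{A_t}(x)=W_t(x)=0$, and with (D3) $W_{t_i}\restriction G=W_t\restriction G$. Let $c$ be as in (D1). As $c<u\le U$, we have $\psi(c,t)\le\psi(U-1,t)\le G$, so $\psi(c,t_i)=\psi(c,t)$. The relevant $\Delta_e$-uses at $t$ are $\le\theta(c,t)\le h(c)<U$, so $\theta(c,t_i)=\theta(c,t)$. Therefore:

**(9.3)** *The helpers $h(c)$ are not replaced at $t_i$, $1\le i\le k$, while $c$ lives.*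

**Step 6: dispose of a first change at or above $u$.** Suppose $z^*\ge u$. At $t$, $\Psi_e^{W_t}(z^*)=0$ with use $\le\psi(z^*,t)\le G$. At $t_{k+1}$, $\Psi_e^{W_{t_{k+1}}}(z^*)=A_{t_{k+1}}(z^*)=1$. So some $y<G$ is in $W_{t_{k+1}}-W_t$. As $z^*\ge u$ is least, $A\restriction u$ has not changed by $t_{k+1}$. So $W_{t_{k+1}}(x)=\Delta_e^{A_{t_{k+1}}}(x)=\Delta_e^{A_t}(x)=0$ and $y\ne x$, contradicting (D3). From now on $z^*<u$.

**Step 7: find the owner of $z^*$.** The slot of $z^*$ is not left of $\rho$ and is not a $\gamma$ with $\gamma f\subseteq\rho$, by the choice of $s_0$. If $\gamma\infty\subseteq\rho$, then elements of $\gamma$ entering after $\rho$'s action at $t$ are $\ge b_\gamma\ge U$, by (D2), or belong to later, larger bottoms. Slots right of $\rho\infty$ are initialized at the end of $t$, have no elements in the batch of $t$ since $\sigma_t\supseteq\rho\infty$, and later have elements $>t\ge U$. So $z^*$ belongs to a slot $\nu\supseteq\rho\infty$. As elements chosen at or after stage $t$ are $>t\ge u$, $z^*$ was living at $t$ right after $\rho$'s action.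

**Step 8: show that no small element of large rank enters in interval $k$.**

**(9.4)** *No element $c<u$ of rank $>j$ of a slot $\supseteq\rho\infty$ enters in interval $k$.*

Such a $c$ was living at $t$, so it is as in (D1). It enters as the last element of a call $E(c,j+1)$.

Suppose this call is made in interval $k$. At that time $h(c)$ is the current $j$-helper of $c$: by (9.3) it has not been replaced, it dies only if $c$ dies or enters, and it can enter only inside this call. So $E(h(c),j)$ is run and then the process waits at $\rho$, to be continued only at a later $\rho\infty$-stage, that is, not before $t_{k+1}$. So $c$ does not enter in interval $k$.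

Suppose the call was made before stage $t_k$. At the beginning of $t_k$ the process is inside the call, so by (5.1) it waits at $\rho$ or at some $\rho_i$, $i<j$. The latter is impossible, as stage $t_k$ would have ended at $\rho_i$ before reaching $\rho$. So it waits at $\rho=\rho_j$, and a $j$-helper of $c$ has entered inside the call. If the call was made before stage $t$ (in particular if $k=0$), then at the beginning of $t$ the process was inside the call, waiting at $\rho$ or some $\rho_i$, $i<j$; this contradicts that $t$ is clear for $\rho$. If it was made at a stage in $[t,t_k)$, the helper that entered was $h(c)<U$, so $A\restriction U$ changed before interval $k$, a contradiction.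

**Step 9: show that half-finished processes are not abandoned.**

**(9.5)** *Suppose a process of a slot $\nu'\supseteq\rho\infty$ entered an element in interval $k$, at stage $t'$ say. Until $t_{k+2}$ reaches $\rho$, the process is not abandoned as long as it is pending and its waits since $t'$ are only at $\rho$ and $\rho_i$, $i<j$.*

Protection does not initialize pending slots, and the flag rule does not affect them (Lemma 6.1(c)). Consider initialization at the end of a stage $s\in[t',t_{k+2})$.

If $s$ is not a $\rho\infty$-stage, no node extending $\rho\infty$ is reached, and $\sigma_s\not\supseteq\rho\infty$. So initialization of $\nu'$ would need $\sigma_s$ left of $\rho$, or S1 or S3 at some $\gamma$ with $\gamma f\subseteq\rho$. Both are excluded by $s_0$.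

If $s$ is a $\rho\infty$-stage, then $s=t'=t_k$ or $s=t_{k+1}$. In the first case $\sigma_{t_k}=\nu'$ (start, by S3 at $\nu'$) or $\sigma_{t_k}=\rho''\infty\subseteq\nu'$ (continuation), so $\nu'$ is not initialized. In the second case, at the beginning of $t_{k+1}$ the process waits at $\rho$ and not at $\rho_i$, $i<j$, because $t_{k+1}$ reaches $\rho$. So the stage ends with $\sigma_{t_{k+1}}=\rho\infty$, and $\nu'$ is not initialized.

**Step 10: identify $z^*$ as a helper $h(c)$.** By (9.4), $z^*$ has rank $\le j$. It is not a bottom, since bottoms of slots $\supseteq\rho\infty$ have rank $>j$. So it is an $i$-helper of some $d<z^*$ with $i\le j$. Suppose $i<j$. After $z^*$ enters at the end of $E(z^*,i)$, the process waits at $\rho_i$ and then runs $E(d,i)$, whose waits are at $\rho_{i'}$, $i'<i$. Since $t_{k+1}$ reaches $\rho$, the process waits at none of these nodes at the beginning of $t_{k+1}$. By (9.5) it was not abandoned. So $d$ entered in interval $k$, contradicting the minimality of $z^*$. Hence $z^*$ is a $j$-helper of some $c<z^*<u$ of rank $>j$. As $z^*$ was living at $t$, it was then the current $j$-helper of the living element $c$. So $z^*=h(c)$ and $\theta(c,t)\le z^*$, by (D1).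

**Step 11: apply the two-changes lemma.** We apply Lemma 3.2 with $h=z^*$, $t'=t_{k+1}$, $t''=t_{k+2}$. We have $c<z^*<U\le l(t)$, both numbers are outside $A_t$, and $z^*\in A_{t_{k+1}}$. As $z^*$ is the least number entering in interval $k$ and $A\restriction U$ did not change before, $A_{t_{k+1}}\restriction z^*=A_t\restriction z^*$. By Step 5, $l(t_{k+1})$ and $l(t_{k+2})$ exceed $U$ and $G\ge\psi(c,t)$. It remains to see that $c\in A_{t_{k+2}}$. After $z^*$ has entered, the process waits at $\rho$, and by (9.5) it still does so at the beginning of $t_{k+1}$. At $t_{k+1}$ it is continued with $E(c,j)$, whose waits are at $\rho_i$, $i<j$. At the beginning of $t_{k+2}$ it waits at none of these, since $t_{k+2}$ reaches $\rho$, and it has not been abandoned before by (9.5). So $c\in A_{t_{k+2}}$.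

Lemma 3.2 gives $y_1,y_2\in W_{t_{k+2}}-W_t$ with $y_2<\psi(c,t)\le y_1<\psi(z^*,t)\le G$. These are two different numbers below $G$ that enter $W$ after $t$. One of them is not $x$, contradicting (D3). This proves (9.1) and the lemma. $\square$

If $W$ is r.e. and $W\equiv_TA$, then $W=W_e$ with correct $\Delta_e,\Psi_e$ for some $e$. By Lemma 9.1 and (L), $W$ is mitotic. This is (i) of Theorem 2.2.

## 10. Totality, domination and the double jump of $A$

**Lemma 10.1.** Let $\mu$ be the final instance of $M_k$. Then $\mu\infty\subset TP$ iff $\Phi_k^A$ is total, and in that case $\Phi_k^A$ does not dominate some total recursive function.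

*Proof.* Let $\Phi_k^A$ be total. For each $y$ the computation is eventually final with some use, and by (7.6) the values $b_\gamma$, $\gamma\infty\subseteq\mu$, at visits of $\mu$ tend to infinity. So $l_\mu(s)\to\infty$ along visits, while $r_\mu$ changes only at $\mu\infty$-stages and at finitely many initializations. Hence there are infinitely many $\mu\infty$-stages and $\mu\infty\subset TP$.

Conversely let $\mu\infty\subset TP$. As $\mu$ is never cancelled along $TP$, no slot $\gamma$ with $\mu\infty\subseteq\gamma$, $\gamma\infty\subset TP$ has index $\le k$. So $H(\mu,q,\tau)$ holds for all $q$, with $\tau=TP\restriction\max(q+1,|\mu|+1)$. By Lemma 7.2, $\Phi_k^A(q)\downarrow$ for all $q$. After the last initialization of $\mu$, $f_\mu$ becomes a total recursive function since $r_\mu\to\infty$. For every $q$ we have $f_\mu(w)>\Phi_k^A(w)$ for the final $w=w_\mu(q)>q$. So $\Phi_k^A$ does not dominate $f_\mu$. $\square$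

Every total $A$-recursive function is some $\Phi_k^A$, so none of them dominates all total recursive functions. By (M), $A'\not\ge_T0''$, which is (iii) of Theorem 2.2.

**Lemma 10.2.** Let $\lambda$ be the final instance of $P_i$. Then $\Lambda_\lambda^A$ is total iff $i\notin C$, and $\lambda$ is finished along $TP$ iff $i\in C$.

*Proof.* **Step 1: if $i\notin C$, every argument converges.** Let $a\in\omega$; recall that $\lambda\subset TP$ is visited infinitely often. If $a$ is never an argument of a child of $\lambda$, $\Lambda_\lambda^A(a)$ gets defined with use $0$. If $a$ belongs to an incarnation that dies, the use is fixed from then on, so $\Lambda_\lambda^A(a)\downarrow$ once $A$ has settled below it. Let $a$ belong to an immortal incarnation of a child $\nu=(i,n)$. It performs at most $|V(i,n)|<\infty$ kills, so S2 occurs finitely often for this incarnation, and slots $\supseteq\nu\infty$ are visited finitely often during it. So finitely many processes of such slots run during it, counting the finitely many that are pending at its creation. Each enters finitely many elements, so $\nu$ is flagged finitely often. Hence its bottom changes finitely often and is finally defined from the next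 visit of $\lambda$ on. Then the use is fixed and $\Lambda_\lambda^A(a)\downarrow$.

**Step 2: if $i\in C$, some child $\gamma$ has $\gamma\infty\subset TP$.** Let $V(i,n)$ be infinite. If no child had this property, $\lambda$ would be unfinished along $TP$, so by Lemma 8.1 the child $\nu=(i,n)$ would be on $TP$ with $\nu f\subset TP$. In its final incarnation, after S2 has stopped, some visit uses S3, since $v_s(i,n)\to\infty$. The process is never abandoned and waits only at nodes $\rho_r$ with $\rho_r\infty\subseteq\nu\subset TP$, each having infinitely many $\rho_r\infty$-stages. So it is completed, and the next visit uses S2, a contradiction.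

**Step 3: such a child makes $\Lambda_\lambda^A$ partial.** In the final incarnation of $\gamma$, with argument $a$, infinitely many kills are completed. Every axiom for $a$ has use $b+1$ for a bottom $b$ current when the axiom is added. It becomes invalid at the latest when $b$ enters, or when the flag rule makes $\gamma$ awaiting in place of $b$, for then some $z<b$ enters. As every bottom is eventually replaced, $\Lambda_\lambda^A(a)\uparrow$.

**Step 4: such a child exists only if $i\in C$.** If $\gamma=(i,n)$ is a child of $\lambda$ with $\gamma\infty\subset TP$, its final incarnation performs infinitely many kills. So $\mathrm{cnt}_\gamma\to\infty$, $V(i,n)$ is infinite, and $i\in C$. $\square$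

**Lemma 10.3.** $A''\equiv_TC$.

*Proof.* **Step 1: compute the true path.** We have $TP\le_T0''$: the construction is recursive, and by Lemma 7.3, given $\alpha\subset TP$, whether $\alpha\infty\subset TP$ is a $\Pi_2$ question (infinitely many $\alpha\infty$-stages, respectively infinitely many occurrences of S2 at $\alpha$; trivial nodes pass to $\alpha f$).

**Step 2: find final instances.** By induction along the order of tasks, the final instance of $P_i$ can be computed from $TP$ and $C\restriction i$, and that of $M_k$ from $TP$ and $C\restriction(k+1)$. Suppose the final instances of all tasks before $X$ are known. For each earlier $P_{i'}$ with $i'\in C$, search along $TP$ for the child $\gamma$ of its final instance with $\gamma\infty\subset TP$. It exists by Lemma 10.2, and for $i'\notin C$ there is none. Let $n_X$ exceed the lengths of all these final instances and of all these $\gamma\infty$. Then $n_X$ is as in the proof of Lemma 8.1, and by (8.1) the final instance of $X$ is the first instance of $X$ active at some $TP\restriction n$, $n\ge n_X$.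

**Step 3: $C\le_TA''$.** Inductively, having $C\restriction i$, find the final instance $\lambda$ of $P_i$, using $TP\le_T0''\le_TA''$, and ask $A''$ whether $\Lambda_\lambda^A$ is total. By Lemma 10.2 the answer is yes iff $i\notin C$.

**Step 4: $A''\le_TC$.** Recall $A''\equiv_T\{k:\Phi_k^A\text{ total}\}$. Given $k$, use $C\ge_T0''\ge_TTP$ to find the final instance $\mu$ of $M_k$ and whether $\mu\infty\subset TP$. By Lemma 10.1 this decides totality of $\Phi_k^A$. $\square$

Lemma 10.3 is (ii), so Theorem 2.2 is proved, and with it Corollary 2.3. $\blacksquare$
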